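\title{Star countability of $C_p(K)$ for linearly ordered compact spaces $K$}

\begin{abstract}
We prove in ZFC that a linearly ordered compact space $K$ is metrizable whenever the space $C_p(K)$ of continuous real-valued functions with the topology of pointwise convergence is star countable. More generally, let $Z$ be a subspace of $C_p(K)$ that contains all continuous nondecreasing functions $K\to[0,1]$, and let $\kappa$ be an infinite cardinal. Then $Z$ is star-$\kappa$ if and only if the weight of $K$ is at most $\kappa$. The proof constructs a transfinite sequence of monotone functions, each of which is constant on the intervals where the later ones rise.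
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff. For a space $X$, a set $Y\subset X$ and a family $\mathcal U$ of subsets of $X$, the \emph{star} of $Y$ with respect to $\mathcal U$ is
\[
\operatorname{St}(Y,\mathcal U)=\bigcup\{U\in\mathcal U: U\cap Y\neq\emptyset\}.
\]
Let $\kappa$ be an infinite cardinal. The space $X$ is \emph{star-$\kappa$} if for every open cover $\mathcal U$ of $X$ there is a set $Y\subset X$ with $|Y|\le\kappa$ and $\operatorname{St}(Y,\mathcal U)=X$; star-$\omega$ spaces are called \emph{star countable}. If we think of two points as close when they lie in a common member of $\mathcal U$, then $X$ is star countable when, for each cover, every point is close to a point of some countable set, which may depend on the cover. Separable spaces, Lindel\"of spaces and spaces without uncountable closed discrete subsets all have this property (Lemma~\ref{lem:ineq}).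

For a space $K$, let $C(K)$ be the set of continuous functions $K\to\mathbb R$, and let $C_p(K)$ be this set with the topology of pointwise convergence, that is, the topology inherited from the product $\mathbb R^K$. If $K$ is compact and metrizable, then $C_p(K)$ is separable and Lindel\"of (see Step~1 in Section~\ref{sec:main}), hence star countable. How much of the converse holds? For separability, all of it. If $K$ is compact and $Y\subset C_p(K)$ is countable and dense, then for $x\ne y$ the nonempty open set $\{h:h(x)\neq h(y)\}$ meets $Y$, so the map $x\mapsto(h(x))_{h\in Y}$ embeds $K$ in the metrizable space $\mathbb R^Y$. For star countability the converse fails: the one-point compactification of an uncountable discrete space is a counterexample (Example~\ref{ex:A}). One is led to ask for which compact spaces the converse survives.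

A \emph{linearly ordered compact space} is a compact space whose topology is the order topology of some linear order on it. It is known that under CH a linearly ordered compact space $K$ with $C_p(K)$ star countable is metrizable. The following question comes from~\cite{extent}.

\begin{quote}
Let $K$ be a linearly ordered compact space such that $C_p(K)$ is star countable. Is it true in ZFC that $K$ is metrizable?
\end{quote}

The simplest nonmetrizable examples, the ordinal space $\omega_1+1$ and the double arrow space, suggest a positive answer: each carries uncountably many continuous step functions, and these defeat star countability by a direct argument (Example~\ref{ex:jumps}). A connected $K$ has no such step functions, and this is where the work lies. We show that the answer is yes. The proof is uniform: it uses no case distinction on CH and no analysis of Suslin lines.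

Throughout, $K$ is a nonempty compact space whose topology is generated by a linear order $<$, $w(K)$ is its weight, and $M(K)$ is the set of continuous nondecreasing functions $K\to[0,1]$.

\begin{theorem}[ZFC]\label{thm:A}
If $C_p(K)$ is star countable, then $K$ is metrizable.
\end{theorem}

Together with the converse noted above, this shows that star countability of $C_p(K)$ characterizes metrizability among linearly ordered compact spaces. The argument uses only monotone functions and works for every cardinal, so it proves more.

\begin{theorem}[ZFC]\label{thm:B}
Let $M(K)\subset Z\subset C_p(K)$ and let $\kappa$ be an infinite cardinal. Then $Z$ is star-$\kappa$ if and only if $w(K)\le\kappa$. Moreover, if $K$ is infinite, then the least infinite $\kappa$ for which $Z$ is star-$\kappa$, the extent, the Lindel\"of number and the density of $Z$ all equal $w(K)$.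
\end{theorem}

\begin{corollary}\label{cor:sub}
If a compact space $X$ has a closed nonmetrizable subspace $L$ that is linearly ordered, then $C_p(X)$ is not star countable.
\end{corollary}

Here ``linearly ordered'' means that the subspace topology of $L$ is the order topology of some linear order on $L$.

\section{Standard facts}\label{sec:prelim}

\subsection*{Cardinal functions}
The \emph{weight} $w(X)$ is the least cardinality of a base of $X$. It is infinite when $X$ is infinite, since a finite base generates finitely many open sets while the complements of points are open and distinct. A \emph{network} of $X$ is a family $\mathcal N$ of subsets of $X$, not necessarily open, such that for every open $O$ and every $x\in O$ there is $N\in\mathcal N$ with $x\in N\subset O$. The remaining cardinal functions are infinite by convention: each is the least infinite cardinal $\kappa$ with the stated property.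
\begin{itemize}
\item \emph{Network weight} $nw(X)$: $X$ has a network of size at most $\kappa$.
\item \emph{Density} $d(X)$: $X$ has a dense subset of size at most $\kappa$.
\item \emph{Lindel\"of number} $l(X)$: every open cover has a subcover of size at most $\kappa$.
\item \emph{Extent} $e(X)$: every closed discrete subset has size at most $\kappa$.
\item $\sigma(X)$: $X$ is star-$\kappa$.
\end{itemize}
For infinite $\kappa$, the space $X$ is star-$\kappa$ exactly when $\sigma(X)\le\kappa$.

A point $x$ is an \emph{accumulation point} of $D\subset X$ if $x\in\overline{D\setminus\{x\}}$. Since finite sets are closed, every neighborhood of such a point contains infinitely many points of $D$. The set $D$ is closed and discrete if and only if it has no accumulation point, and then every subset of $D$ is closed.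

\begin{lemma}\label{lem:ineq}
For every space $X$ we have $\sigma(X)\le d(X)\le nw(X)$ and $\sigma(X)\le e(X)\le l(X)\le nw(X)$.
\end{lemma}

\begin{proof}
Let $\mathcal U$ be an open cover and $\mathcal N$ a network of $X$. A dense set $Y$ meets every nonempty member of $\mathcal U$, so $\operatorname{St}(Y,\mathcal U)=X$ and $\sigma\le d$. One point from each nonempty member of $\mathcal N$ gives a dense set, so $d\le nw$. For each $N\in\mathcal N$ contained in some member of $\mathcal U$ choose one such member; the chosen sets cover $X$, so $l\le nw$. If $D$ is closed and discrete, cover $X$ by $X\setminus D$ and open sets $O_x$ with $O_x\cap D=\{x\}$ for $x\in D$; a subcover must keep every $O_x$, so $e\le l$.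

For $\sigma\le e$, use Zorn's lemma to choose $Y\subset X$ maximal with the property that each $U\in\mathcal U$ contains at most one point of $Y$. Every point of $X$ has a neighborhood containing at most one point of $Y$, so $Y$ is closed and discrete and $|Y|\le e(X)$. A point $x\notin\operatorname{St}(Y,\mathcal U)$ does not belong to $Y$, and every $U\ni x$ misses $Y$, so $Y\cup\{x\}$ would contradict maximality.
\end{proof}

We also use three textbook facts. In a compact space, a continuous real-valued function on a closed subset extends to the whole space with values in the same closed interval, or in $\mathbb R$ (Tietze's theorem). A continuous injection of a compact space into a Hausdorff space is an embedding. A compact space is metrizable if and only if its weight is countable.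

\subsection*{The order}
We write $(\leftarrow,a]=\{x\in K:x\le a\}$ and $[b,\rightarrow)=\{x\in K: x\ge b\}$; the other intervals have their usual meaning. Open intervals and open rays form a base of $K$ consisting of convex sets. A linear order is compact in its order topology if and only if every subset has a supremum; we use ``if'' only in examples, and ``only if'' in the following form.

\begin{lemma}\label{lem:sup}
Every nonempty $A\subset K$ has a supremum and an infimum, and both lie in $\overline A$. In particular, a nonempty closed set has a maximum and a minimum. A monotone sequence $(x_n)_{n\in\omega}$ converges to its supremum if it is nondecreasing and to its infimum if it is nonincreasing.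
\end{lemma}

\begin{proof}
The nonempty closed sets $\overline A\cap[a,\rightarrow)$, $a\in A$, form a chain, so by compactness they have a common point $s$. It is an upper bound of $A$. If $t<s$ were another upper bound, then $\{x:x>t\}$ would be a neighborhood of $s$ missing $A$, although $s\in\overline A$. So $s=\sup A$. If $(x_n)$ is nondecreasing with supremum $s$, a convex open set $O\ni s$ contains some $x_n$, and then all $x_m$ with $m\ge n$, because $x_n\le x_m\le s$. Reversing the order gives the statements on infima.
\end{proof}

\subsection*{Pointwise convergence}
The evaluations $h\mapsto h(x)$ are continuous on $C_p(K)$. Hence, for fixed $x,y\in K$ and $t\in\mathbb R$, conditions such as $h(x)<t$ define open sets, and conditions such as $h(x)=t$, $h(x)=h(y)$ or $h(x)\le h(y)$ define closed sets. A condition of the second kind that holds on a set $E\subset C_p(K)$ therefore holds on $\overline E$.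

\section{An obstruction to star countability}\label{sec:obstruction}

By Lemma~\ref{lem:ineq}, a space that is not star countable has an uncountable closed discrete subset. Such a subset is not enough. In the plane with the topology generated by the rectangles $[a,b)\times[c,d)$, the set $\mathbb Q^2$ is dense, while the line $\{(x,-x):x\in\mathbb R\}$ is closed and meets $[x,x+1)\times[-x,-x+1)$ only in $(x,-x)$. There a single point is close to many points of the discrete set. An obstruction must rule this out.

\begin{lemma}\label{lem:criterion}
Let $Z$ be a space and $\kappa$ an infinite cardinal. Suppose that $f_\alpha$ $(\alpha<\kappa^+)$ are distinct points of $Z$ and $U_\alpha\ni f_\alpha$ are open sets such that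
\begin{itemize}
\item[(a)] $D=\{f_\alpha:\alpha<\kappa^+\}$ is closed and discrete in $Z$;
\item[(b)] every point of $Z$ lies in $U_\alpha$ for at most $\kappa$ many $\alpha$.
\end{itemize}
Then $Z$ is not star-$\kappa$.
\end{lemma}

\begin{proof}
Put $V_\alpha=U_\alpha\setminus(D\setminus\{f_\alpha\})$ and $\mathcal U=\{V_\alpha:\alpha<\kappa^+\}\cup\{Z\setminus D\}$. By (a) every subset of $D$ is closed, so $\mathcal U$ is an open cover of $Z$, and $V_\beta$ is the only member of $\mathcal U$ that contains $f_\beta$. Let $Y\subset Z$ with $|Y|\le\kappa$. By (b), $Y$ meets $U_\alpha$ for at most $\kappa\cdot\kappa=\kappa$ many $\alpha$. Choose $\beta<\kappa^+$ with $Y\cap U_\beta=\emptyset$. Then $Y\cap V_\beta=\emptyset$, so $f_\beta\notin\operatorname{St}(Y,\mathcal U)$.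
\end{proof}

In $C_p(K)$ an open set controls a function at finitely many points only. We use two points: for $a<b$ in $K$ let
\[
U(a,b)=\{h\in C_p(K): h(a)<\tfrac13,\ h(b)>\tfrac23\},
\]
the set of functions that rise substantially from $a$ to $b$. Call the intervals $[a,b]$ and $[a',b']$ \emph{nonoverlapping} if $b\le a'$ or $b'\le a$. Condition (b) will always come from the following fact: a continuous function cannot rise substantially across infinitely many nonoverlapping intervals.

\begin{lemma}\label{lem:osc}
Let $I$ be an infinite set, let $a_i<b_i$ in $K$ for $i\in I$, and suppose that $[a_i,b_i]$ and $[a_j,b_j]$ are nonoverlapping for $i\ne j$. Then $\bigcap_{i\in I}U(a_i,b_i)=\emptyset$.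
\end{lemma}

\begin{proof}
Write $i\prec j$ if $b_i\le a_j$. Since $a_i<b_i$, this relation is irreflexive and transitive, and by hypothesis any two distinct indices are comparable. An infinite linear order contains a strictly increasing or a strictly decreasing sequence $(i_n)_{n\in\omega}$. In the first case $a_{i_0}<b_{i_0}\le a_{i_1}<b_{i_1}\le\cdots$, and in the second $b_{i_0}>a_{i_0}\ge b_{i_1}>a_{i_1}\ge\cdots$. Either display is a monotone sequence, which converges to some $s\in K$ by Lemma~\ref{lem:sup}, and so do its subsequences $(a_{i_n})$ and $(b_{i_n})$. A continuous $h$ in all $U(a_i,b_i)$ would satisfy $h(s)\le\frac13$ and $h(s)\ge\frac23$.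
\end{proof}

\begin{example}[many jumps]\label{ex:jumps}
Let $K=\omega_1+1$. For $\alpha<\omega_1$ let $f_\alpha$ be $0$ on $[0,\alpha]$ and $1$ on $[\alpha+1,\omega_1]$. Both sets are closed, so $f_\alpha$ is continuous, and $f_\alpha\in U_\alpha=U(\alpha,\alpha+1)$. The intervals $[\alpha,\alpha+1]$ are pairwise nonoverlapping, so by Lemma~\ref{lem:osc} each $h\in C(K)$ lies in finitely many $U_\alpha$; this is (b) for $\kappa=\omega$. For (a), let $g\in C_p(K)$ be an accumulation point of $D=\{f_\alpha:\alpha<\omega_1\}$. Then $g$ is nondecreasing, takes only the values $0$ and $1$, and $g(0)=0$, $g(\omega_1)=1$. The closed set $g^{-1}(0)$ has a maximum $p<\omega_1$, so $g=f_p$. But the neighborhood $U_p$ of $g$ contains no $f_\alpha$ with $\alpha\neq p$, since such an $f_\alpha$ takes the same value at $p$ and $p+1$. So (a) holds, and $C_p(\omega_1+1)$ is not star countable.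

The argument used only that $K$ has uncountably many \emph{jumps}, that is, pairs $p<q$ with no point strictly between them. It applies verbatim to the double arrow space $[0,1]\times\{0,1\}$ with the lexicographic order, where $(x,0)<(x,1)$ is a jump for every $x$.
\end{example}

\section{Ramps and flat systems}\label{sec:flat}

If $K$ is connected, it has no jumps, and a function must be given an interval on which to rise from $0$ to $1$.

\begin{definition}
Let $a<b$ in $K$. A \emph{ramp over $[a,b]$} is a function $f\in M(K)$ with $f^{-1}(0)=(\leftarrow,a]$ and $f^{-1}(1)=[b,\rightarrow)$. Thus $0<f(x)<1$ exactly when $a<x<b$.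
\end{definition}

\begin{lemma}\label{lem:ramp}
If $u<v$ in $K$, then there are $a,b$ with $u\le a<b\le v$ and a ramp over $[a,b]$.
\end{lemma}

\begin{proof}
By Tietze's theorem there is a continuous $h:[u,v]\to[0,1]$ with $h(u)=0$ and $h(v)=1$. We make it monotone by taking its running maximum. Put $f(x)=\max\{h(y):u\le y\le x\}$ for $x\in[u,v]$, $f=0$ on $(\leftarrow,u]$ and $f=1$ on $[v,\rightarrow)$. The maximum exists because $[u,x]$ is compact, the definitions agree at $u$ and at $v$, and $f$ is nondecreasing. Also $h\le f$ on $[u,v]$.

To see that $f$ is continuous on $[u,v]$, fix $x\in[u,v]$ and $\varepsilon>0$, and take a convex open $O\ni x$ with $|h(y)-h(x)|<\varepsilon$ for $y\in O\cap[u,v]$. Let $z\in O\cap[u,v]$. By convexity, $h<h(x)+\varepsilon$ at all points between $x$ and $z$. If $z>x$, then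
\[
f(x)\le f(z)\le\max\{f(x),h(x)+\varepsilon\}\le f(x)+\varepsilon .
\]
If $z<x$, then $h(x)<h(z)+\varepsilon\le f(z)+\varepsilon$, and therefore
\[
f(z)\le f(x)\le\max\{f(z),h(x)+\varepsilon\}\le f(z)+2\varepsilon .
\]
So $f$ is continuous on each of the closed sets $(\leftarrow,u]$, $[u,v]$, $[v,\rightarrow)$, hence on $K$. Let $a=\max f^{-1}(0)\ge u$ and $b=\min f^{-1}(1)\le v$. Since $f$ is nondecreasing, $a<b$ and $f$ is a ramp over $[a,b]$.
\end{proof}

One would now like uncountably many pairwise nonoverlapping intervals with a ramp over each. We cannot count on them. A \emph{Suslin line} is a linearly ordered space that is not separable although every family of pairwise disjoint nonempty open intervals is countable; if $K$ were a connected Suslin line, it would be nonmetrizable, and every uncountable family of intervals would contain an overlapping pair. A proof that does not ask whether such spaces exist must allow overlaps. Arbitrary overlaps are fatal for condition (a): on $[0,1]$ the ramps $x\mapsto x^{1+1/n}$ converge to the ramp $x\mapsto x$.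

The right restriction is found by asking what large weight provides. Fewer than $w(K)$ continuous functions cannot separate the points of an uncountable-weight $K$, and a \emph{monotone} function that takes the same value at $u<v$ is constant on all of $[u,v]$. So a recursion can always place the next ramp inside an interval on which all earlier ramps are constant.

\begin{definition}
Let $\lambda$ be an infinite cardinal. A \emph{flat system} of length $\lambda$ is a family $(a_\alpha,b_\alpha,f_\alpha)_{\alpha<\lambda}$, where $a_\alpha<b_\alpha$ in $K$ and $f_\alpha$ is a ramp over $[a_\alpha,b_\alpha]$, such that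
\begin{equation}\label{eq:flat}
f_\alpha \text{ is constant on } [a_\beta,b_\beta]\quad\text{whenever }\alpha<\beta<\lambda.
\end{equation}
We put $D=\{f_\alpha:\alpha<\lambda\}$ and $U_\alpha=U(a_\alpha,b_\alpha)$, an open neighborhood of $f_\alpha$.
\end{definition}

The functions $f_\alpha$ are distinct: for $\alpha<\beta$ we have $f_\alpha(a_\beta)=f_\alpha(b_\beta)$ but $f_\beta(a_\beta)\ne f_\beta(b_\beta)$. Condition~\eqref{eq:flat} also limits the position of the intervals. Let $\alpha<\beta$ and let $c$ be the value of $f_\alpha$ on $[a_\beta,b_\beta]$. Then
\begin{equation}\label{eq:tri}
\begin{array}{lll}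
c=0 &\text{implies}& b_\beta\le a_\alpha,\\
c=1 &\text{implies}& b_\alpha\le a_\beta,\\
0<c<1 &\text{implies}& a_\alpha<a_\beta<b_\beta<b_\alpha .
\end{array}
\end{equation}
In the first two cases the intervals are nonoverlapping; in the third we call the pair $\{\alpha,\beta\}$ \emph{nested}. The next example shows what nested pairs do to conditions (a) and (b).

\begin{example}[a nested system]\label{ex:nested}
Let $K$ consist of $\omega_1+1$ followed by a reversed copy of it:
\[
0<1<\dots<\omega_1<\omega_1'<\dots<1'<0' .
\]
It is the union of two copies of the compact space $\omega_1+1$, separated by the jump $\omega_1<\omega_1'$. For $\alpha<\omega_1$ let $a_\alpha=\alpha$, $b_\alpha=\alpha'$, and let $f_\alpha$ be $0$ on $[0,\alpha]$, $\frac12$ on $[\alpha+1,(\alpha+1)']$ and $1$ on $[\alpha',0']$. These three closed sets partition $K$, so $f_\alpha$ is a ramp, and $f_\alpha=\frac12$ on $[\beta,\beta']$ for $\beta>\alpha$. This is a flat system in which all pairs are nested.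

If $\alpha_0<\alpha_1<\cdots$ has supremum $\delta$, then $f_{\alpha_n}(\gamma)=0$ for $\gamma\le\alpha_n$, while $f_{\alpha_n}(\delta)=\frac12$ for all $n$. The pointwise limit is $0$ below $\delta$ and $\frac12$ at $\delta$, so it is discontinuous: the sequence escapes from $C_p(K)$. This is the mechanism behind (a). Condition (b), on the other hand, fails: the function that is $0$ on the first copy and $1$ on the second lies in every $U_\alpha$.
\end{example}

\begin{lemma}\label{lem:closed}
For every flat system, $D$ is closed and discrete in $C_p(K)$.
\end{lemma}

\begin{proof}
Suppose that $g\in C_p(K)$ is an accumulation point of $D$. All members of $D$ are nondecreasing, with value $0$ at $\min K$ and $1$ at $\max K$. These are closed conditions, so $g$ satisfies them too.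

\emph{Case 1: $g$ takes only the values $0$ and $1$.} Let $p=\max g^{-1}(0)$ and $q=\min g^{-1}(1)$. Then $p<q$, and no point lies strictly between them, since such a point could have neither value. The set $W=U(p,q)$ is a neighborhood of $g$. Let $f_\beta\in W$. From $f_\beta(p)<1$ we get $p<b_\beta$, hence $q\le b_\beta$; from $f_\beta(q)>0$ we get $a_\beta<q$, hence $a_\beta\le p$. So $p,q\in[a_\beta,b_\beta]$, and \eqref{eq:flat} gives $f_\alpha(p)=f_\alpha(q)$, hence $f_\alpha\notin W$, for all $\alpha<\beta$. Thus $W$ contains at most one element of $D$, whereas it must contain infinitely many.

\emph{Case 2: $0<g(x)<1$ for some $x\in K$.} Let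
\[
A=\{\alpha<\lambda:0<f_\alpha(x)<1\}=\{\alpha<\lambda:a_\alpha<x<b_\alpha\}.
\]
The neighborhood $\{h:0<h(x)<1\}$ of $g$ contains $f_\alpha$ only for $\alpha\in A$, so $g$ is an accumulation point of $\{f_\alpha:\alpha\in A\}$. If $\alpha<\beta$ are in $A$, then the value of $f_\alpha$ on $[a_\beta,b_\beta]\ni x$ is $f_\alpha(x)\in(0,1)$, so the pair is nested by~\eqref{eq:tri}. In particular, $a_\alpha$ is strictly increasing in $\alpha\in A$.

As in Example~\ref{ex:nested}, we look for a discontinuity of $g$ at a supremum of points $a_\alpha$. To show that $g(a_\gamma)=0$ we need $g$ to be a limit of functions $f_\alpha$ with $\alpha\ge\gamma$, and this need not hold for all $\gamma\in A$, because $g$ might be approximated by an initial part of the family only. We therefore cut the family at the first stage where $g$ is approximated. For ordinals $\gamma\le\delta\le\lambda$ put $D[\gamma,\delta)=\{f_\alpha:\alpha\in A,\ \gamma\le\alpha<\delta\}$, and let $\delta\le\lambda$ be least such that $g$ is an accumulation point of $D[0,\delta)$. For $\gamma<\delta$ we have $D[0,\delta)=D[0,\gamma)\cup D[\gamma,\delta)$. An accumulation point of a union of two sets is an accumulation point of one of them, and by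 minimality $g$ is not one of $D[0,\gamma)$. Hence
\begin{equation}\label{eq:tail}
g \text{ is an accumulation point of } D[\gamma,\delta)\text{ for every }\gamma<\delta .
\end{equation}
In particular each $D[\gamma,\delta)$ is infinite, so $A\cap\delta$ is nonempty and has no largest element. Let $a=\sup\{a_\alpha:\alpha\in A\cap\delta\}$; then $a\le x$. We compute $g(a)$ in two ways.

First, let $\alpha\in A\cap\delta$ and pick $\beta\in A\cap\delta$ with $\beta>\alpha$. Then $a_\beta\le a\le x<b_\beta$, so $f_\alpha(a)=f_\alpha(x)$ by~\eqref{eq:flat}. This closed condition holds on $D[0,\delta)$, so $g(a)=g(x)>0$.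

Second, let $\gamma\in A\cap\delta$. For $\alpha\in A$ with $\gamma\le\alpha<\delta$ we have $a_\gamma\le a_\alpha$, so $f_\alpha(a_\gamma)=0$. By~\eqref{eq:tail}, $g(a_\gamma)=0$. Since $a$ lies in the closure of $\{a_\gamma:\gamma\in A\cap\delta\}$ by Lemma~\ref{lem:sup} and $g$ is continuous, $g(a)=0$. This is a contradiction.
\end{proof}

\section{Functions that rise across many intervals}\label{sec:many}

Every flat system satisfies condition (a) of Lemma~\ref{lem:criterion}, but Example~\ref{ex:nested} shows that (b) can fail. We show that a long nested chain is the only way in which it can fail. Lemma~\ref{lem:osc} forbids infinitely many pairwise nonoverlapping intervals among those across which a given $h$ rises; to turn this into a large nested family we use the Dushnik--Miller theorem $\lambda\to(\lambda,\omega)^2$ (\cite{DM}; \cite[Theorem~9.7]{Jech}).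

\begin{theorem}[Dushnik--Miller]\label{thm:DM}
Let $\lambda$ be an infinite cardinal and $H$ a set of size $\lambda$, and let each two-element subset of $H$ be colored red or blue. Then $H$ has a subset of size $\lambda$ all of whose pairs are red, or an infinite subset all of whose pairs are blue.
\end{theorem}

In the end we need only the case $\lambda=\kappa^+$, where the proof is short. Suppose that no subset of size $\lambda$ is all red, and let $H'\subset H$ have size $\lambda$. A maximal all-red set $R\subset H'$ has size at most $\kappa$, and every point of $H'\setminus R$ forms a blue pair with some point of $R$. A union of $\kappa$ sets of size at most $\kappa$ has size at most $\kappa$, so some $v\in R$ has $\lambda$ blue partners in $H'$. Starting with $H_0=H$, choose in this way $v_n\in H_n$ such that the set $H_{n+1}$ of its blue partners in $H_n$ has size $\lambda$. Then $v_m\in H_{n+1}$ for $m>n$, so $\{v_n:n\in\omega\}$ is infinite and all blue.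

\begin{lemma}\label{lem:chain}
Given a flat system of length $\lambda$, suppose that some $h\in C(K)$ lies in $U_\alpha$ for $\lambda$ many $\alpha$. Then there is $B\subset\lambda$ with $|B|=\lambda$ such that $a_\alpha<a_\beta<b_\beta<b_\alpha$ for all $\alpha<\beta$ in $B$.
\end{lemma}

\begin{proof}
Let $H=\{\alpha<\lambda:h\in U_\alpha\}$, so $|H|=\lambda$. Color a pair from $H$ red if it is nested and blue otherwise; by~\eqref{eq:tri}, the intervals of a blue pair are nonoverlapping. An infinite all-blue set $I\subset H$ is impossible by Lemma~\ref{lem:osc}, since $h\in\bigcap_{\alpha\in I}U_\alpha$. So Theorem~\ref{thm:DM} gives an all-red set $B\subset H$ of size $\lambda$.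
\end{proof}

The left endpoints of such a chain form a strictly increasing sequence of length $\lambda$ in $K$. If $K$ contains no such sequence, every flat system of length $\lambda$ satisfies (b). If $K$ does contain one, its consecutive terms bound nonoverlapping intervals, and we build the system from these, as in Example~\ref{ex:jumps}.

\begin{proposition}\label{prop:system}
Let $\kappa$ be an infinite cardinal with $w(K)>\kappa$, and let $\lambda=\kappa^+$. There is a flat system of length $\lambda$ such that every $h\in C(K)$ belongs to $U_\alpha$ for at most $\kappa$ many $\alpha$.
\end{proposition}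

\begin{proof}
Since $\lambda=\kappa^+$, it suffices to show that no $h$ lies in $U_\alpha$ for $\lambda$ many $\alpha$.

\emph{Case 1: $K$ contains a strictly increasing sequence $(x_\alpha)_{\alpha<\lambda}$.} Lemma~\ref{lem:ramp} with $u=x_\alpha$, $v=x_{\alpha+1}$ gives a ramp $f_\alpha$ over an interval $[a_\alpha,b_\alpha]\subset[x_\alpha,x_{\alpha+1}]$. For $\alpha<\beta$ we have $b_\alpha\le x_{\alpha+1}\le x_\beta\le a_\beta$, so $f_\alpha=1$ on $[a_\beta,b_\beta]$. This is a flat system whose intervals are pairwise nonoverlapping, so by Lemma~\ref{lem:osc} each $h$ lies in only finitely many $U_\alpha$.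

\emph{Case 2: $K$ contains no such sequence.} We construct the system by recursion. Let $\beta<\lambda$ and suppose that $a_\alpha,b_\alpha,f_\alpha$ are defined for $\alpha<\beta$. The map
\[
K\to[0,1]^\beta,\qquad x\mapsto(f_\alpha(x))_{\alpha<\beta},
\]
is continuous (for $\beta=0$ the target is a point). The boxes that restrict finitely many coordinates to intervals with rational endpoints form a base of $[0,1]^\beta$ of size at most $\max\{|\beta|,\omega\}\le\kappa$. If the map were injective, it would be an embedding, and we would get $w(K)\le\kappa$. So there are $u<v$ with $f_\alpha(u)=f_\alpha(v)$ for all $\alpha<\beta$, and by monotonicity each of these $f_\alpha$ is constant on $[u,v]$. Let $f_\beta$ be a ramp over some $[a_\beta,b_\beta]\subset[u,v]$, given by Lemma~\ref{lem:ramp}. Then \eqref{eq:flat} holds for all pairs $\alpha<\beta$.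

If some $h$ were in $U_\alpha$ for $\lambda$ many $\alpha$, Lemma~\ref{lem:chain} would give $B\subset\lambda$ of size $\lambda$ with $a_\alpha$ strictly increasing in $\alpha\in B$. A subset of $\lambda$ of size $\lambda$ has order type $\lambda$, so this is a strictly increasing sequence of length $\lambda$ in $K$, contrary to the case assumption.
\end{proof}

\section{Proofs of the main results}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $M(K)\subset Z\subset C_p(K)$ and let $\kappa$ be an infinite cardinal.

\emph{Step 1: if $w(K)\le\kappa$, then $nw(Z)\le\kappa$.} This step does not use the order. Let $\mathcal B$ be a base of $K$ with $|\mathcal B|\le\kappa$. There are at most $\kappa$ sets of the form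
\[
N=\{h\in Z: h(B_i)\subset I_i \text{ for } i=1,\dots,n\},
\]
where $n\ge1$, $B_i\in\mathcal B$ and the $I_i$ are open intervals with rational endpoints. They form a network of $Z$. Indeed, a neighborhood of $f\in Z$ contains a set $O=\{h\in Z:|h(x_i)-f(x_i)|<\varepsilon,\ i=1,\dots,n\}$. Choose $I_i\ni f(x_i)$ of length less than $\varepsilon$, and then, by continuity of $f$, a set $B_i\ni x_i$ in $\mathcal B$ with $f(B_i)\subset I_i$. Then $f\in N$, and $N\subset O$ because $h(x_i)$ and $f(x_i)$ both lie in $I_i$ for $h\in N$.

\emph{Step 2: if $w(K)>\kappa$, then $Z$ is not star-$\kappa$.} Take the flat system of Proposition~\ref{prop:system}. The $f_\alpha$ $(\alpha<\kappa^+)$ are distinct points of $M(K)\subset Z$. By Lemma~\ref{lem:closed}, $D$ has no accumulation point in $C_p(K)$, hence none in $Z$. The sets $U_\alpha\cap Z$ are open neighborhoods of the $f_\alpha$ in $Z$, and every point of $Z$ lies in at most $\kappa$ of them. Lemma~\ref{lem:criterion} applies.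

\emph{Conclusion.} If $w(K)\le\kappa$, then $\sigma(Z)\le nw(Z)\le\kappa$ by Lemma~\ref{lem:ineq} and Step~1, so $Z$ is star-$\kappa$. With Step~2 this proves the equivalence. Now let $K$ be infinite, so that $w(K)$ is an infinite cardinal. The equivalence says that $\sigma(Z)=w(K)$, and Step~1 with $\kappa=w(K)$ gives $nw(Z)\le w(K)$. By Lemma~\ref{lem:ineq}, each of $d(Z)$, $e(Z)$, $l(Z)$ lies between $\sigma(Z)$ and $nw(Z)$, so each equals $w(K)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Theorem~\ref{thm:B} with $Z=C_p(K)$ and $\kappa=\omega$: the weight of $K$ is countable, so the compact space $K$ is metrizable.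
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sub}]
The space $L$ is compact and nonempty. The restriction map $\rho:C_p(X)\to C_p(L)$ is continuous, since evaluations are, and it is onto by Tietze's theorem. Suppose that $C_p(X)$ is star countable, and let $\mathcal U$ be an open cover of $C_p(L)$. Choose a countable $Y\subset C_p(X)$ whose star with respect to the cover $\{\rho^{-1}(U):U\in\mathcal U\}$ is $C_p(X)$. Given $g=\rho(f)\in C_p(L)$, there is $U\in\mathcal U$ such that $\rho^{-1}(U)$ contains $f$ and meets $Y$; then $U$ contains $g$ and meets $\rho(Y)$. So $\operatorname{St}(\rho(Y),\mathcal U)=C_p(L)$. Thus $C_p(L)$ is star countable, and $L$ is metrizable by Theorem~\ref{thm:A}, a contradiction.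
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

The inclusion $M(K)\subset Z$ is used only to place the ramps in $Z$; some such assumption is needed, since the subspace of constant functions is separable for every $K$. Compactness supplies the suprema and maxima of Lemma~\ref{lem:sup}, on which Lemmas~\ref{lem:osc}, \ref{lem:ramp} and~\ref{lem:closed} rest, and the embedding in Proposition~\ref{prop:system}. The order is what turns two points that are not separated into a whole interval of constancy. It cannot be dropped.

\begin{example}\label{ex:A}
Let $\Gamma$ be an uncountable set and let $X=\Gamma\cup\{\infty\}$, where the points of $\Gamma$ are isolated and the neighborhoods of $\infty$ are the sets containing $\infty$ with finite complement. This space is compact. It is not metrizable, since an intersection of countably many neighborhoods of $\infty$ is uncountable. We claim that every uncountable $F\subset C_p(X)$ has an accumulation point in $C_p(X)$. Then $e(C_p(X))=\omega$, and $C_p(X)$ is star countable by Lemma~\ref{lem:ineq}.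

For $h:X\to\mathbb R$ and $n\ge1$ let $S_n(h)=\{\gamma\in\Gamma:|h(\gamma)-h(\infty)|>1/n\}$; the function $h$ is continuous if and only if all $S_n(h)$ are finite. Each $h\in F$ is bounded, so for some $m\in\omega$ the set $F_0=F\cap[-m,m]^X$ is uncountable. Recursively choose $k_n\in\omega$ such that $F_n=\{h\in F_{n-1}:|S_n(h)|\le k_n\}$ is uncountable, and pick distinct $h_n\in F_n$. The infinite set $\{h_n:n\geq 1\}$ has an accumulation point $g$ in the compact space $[-m,m]^X$, and $g$ lies in the closure of $\{h_j:j\ge n\}\subset F_n$ for each $n$. The condition $|S_n(h)|\le k_n$ is closed in $[-m,m]^X$, because $k_n+1$ strict inequalities $|h(\gamma)-h(\infty)|>1/n$ persist in a neighborhood of $h$. So $|S_n(g)|\le k_n$ for all $n$, and $g\in C_p(X)$ is an accumulation point of $F$.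
\end{example}

\begin{thebibliography}{9}

\bibitem{DM}
Dushnik and Miller, \emph{Amer. J. Math.} 63 (1941).

\bibitem{Jech}
Jech, \emph{Set Theory}.

\bibitem{extent}
\emph{On the extent of star countable spaces}, doi:10.2478/s11533-011-0018-y,
\texttt{https://www.degruyter.com/\allowbreak document/\allowbreak doi/\allowbreak 10.2478/\allowbreak s11533-011-0018-y/\allowbreak pdf}.

\end{thebibliography}
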